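# Proportional box contact representations of planar graphs in three dimensions

## 1. Boxes in contact: proper, proportional, order type

Throughout, graphs are finite and simple. A *box* is a closed axis-aligned box $[a,a']\times[b,b']\times[c,c']\subset\mathbb R^3$ with positive side lengths.

**Definition (contact representation).** A contact representation of $G=(V,E)$ with boxes assigns to each $v\in V$ a box $B_v$ such that the boxes have pairwise disjoint interiors, and $B_u,B_v$ touch (their boundaries intersect) if and only if $uv\in E$.

If two boxes with disjoint interiors have a common point, that point lies on both boundaries: were it interior to $B_u$, then points of the interior of $B_v$ close to it would also be interior to $B_u$. So "touch" just means "intersect", and non-adjacent vertices must get *disjoint* boxes.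

**Definition (proper).** The representation is proper if every contact is a side contact: for every edge $uv$, the intersection $B_u\cap B_v$ has positive area.

*Example.* The cubes $[0,1]^3$ and $[1,2]\times[0,1]\times[0,1]$ form a proper representation of a single edge. The cubes $[0,1]^3$ and $[1,2]\times[1,2]\times[0,1]$ also touch, but only along a segment; that representation of the edge is not proper.

**Definition (proportional).** Given $w:V\to\mathbb R_{>0}$, the representation is proportional if $\mathrm{vol}(B_v)=w(v)$ for every $v$.

*Example.* For an edge $uv$ with $w(u)=1$, $w(v)=5$, take $[0,1]^3$ and $[1,2]\times[0,1]\times[0,5]$.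

**Definition (order type).** Two box arrangements, indexed by the same set, have the same order type if, for each coordinate axis, the facet coordinates of all boxes have the same weak order (ties included).

*Example.* For $[0,1]^3$ and $[1,2]\times[0,1]^2$, the four $x$-coordinates of facets satisfy $0<1=1<2$. Replacing $[1,2]$ by $[1,5]$ keeps the order type. Replacing it by $[\tfrac32,2]$ destroys the tie, hence changes the order type, and it also destroys the contact.

We will constantly check side contacts by intervals. Two intervals $[a,a']$, $[b,b']$ of positive length overlap in positive length if and only if the smaller right end exceeds both left ends. If two boxes lie on opposite sides of a plane perpendicular to one axis, each with a facet in that plane, and their intervals in the other two directions overlap in positive length, then their interiors are disjoint and they meet in a rectangle of positive area: a side contact.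

## 2. Maximal plane graphs and canonical orderings

**Definition (maximal plane graph).** A plane graph is a planar graph with a fixed drawing. It is maximal if it is simple, has at least three vertices, and all its faces, including the exterior one, are bounded by triangles.

*Example.* $K_4$ drawn as a triangle with a central vertex; the octahedron drawn as a triangle inside a triangle.

The one tool we cite is the canonical ordering of de Fraysseix, Pach and Pollack (*How to draw a planar graph on a grid*, Combinatorica 10 (1990) 41–51).

**Theorem (canonical ordering).** Let $G$ be a maximal plane graph with $n\ge4$ vertices. Its vertices can be ordered $v_1,\dots,v_n$, with $v_1v_2$ on the exterior face of $G$, such that for $4\le k\le n$: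

- the graph $G_{k-1}$ induced by $v_1,\dots,v_{k-1}$ is 2-connected, and its exterior face is bounded by a cycle $C_{k-1}$ that contains the edge $v_1v_2$;
- $v_k$ lies in the exterior face of $G_{k-1}$, and its neighbors in $G_{k-1}$ form a subinterval with at least $2$ elements of the path $C_{k-1}-v_1v_2$.

**The outer path.** Let $S_2=(v_1,v_2)$, and for $k\ge3$ let $S_k$ be the path $C_k-v_1v_2$ read from $v_1$ to $v_2$, where $C_n$ is the exterior triangle of $G$. For $k\ge3$ write $S_{k-1}=(a_1,\dots,a_m)$ and let $a_p,\dots,a_q$ with $p<q$ be the neighbors of $v_k$ in $G_{k-1}$. (For $k=3$: $G_3$ is 2-connected on three vertices, so it is a triangle, and the neighbors are $a_1=v_1$, $a_2=v_2$.) Then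
$$S_k=(a_1,\dots,a_p,\;v_k,\;a_q,\dots,a_m).\tag{1}$$

For $k=3$ this reads $S_3=(v_1,v_3,v_2)$. For $k\ge4$, the edges at $v_k$ split the exterior face of $G_{k-1}$ into sectors. Their boundary arcs on $C_{k-1}$ are the edges $a_ia_{i+1}$ for $p\le i<q$, and one remaining arc, which contains $v_1v_2$. The exterior face of $G_k$ is one of these sectors, and $v_1v_2$ lies on its boundary (for $k<n$ by the theorem, for $k=n$ by assumption). So it is the last sector, whose boundary cycle is $C_{k-1}$ with the part from $a_p$ to $a_q$ replaced by $a_p,v_k,a_q$. This is (1).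

**Definition (parents and covering vertex).** We say $v_k$ is *inserted between* $a_p$ and $a_q$ and *removes* $a_{p+1},\dots,a_{q-1}$. For $k\ge3$ put $l(v_k)=a_p$ (left parent) and $r(v_k)=a_q$ (right parent). Let $u(v)$ be the vertex that removes $v$; if $v$ is never removed, put $u(v)=\top$, a dummy symbol.

Three consequences are used all the time.

- The indices $p,q$ and the names $a_i$ depend on $k$, and the edge set is $E(G)=\{v_1v_2\}\cup\bigcup_{k\ge3}\{v_ka_i:p\le i\le q\}$. In particular all earlier neighbors of $v_k$ lie on $S_{k-1}$.
- The ends $v_1,v_2$ of the path are never removed. A removed vertex never returns.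
- If $u(v)\neq\top$, then $u(v)$ comes later than $v$ and is adjacent to $v$.

*Example (octahedron).* Order it so that the non-adjacent pairs are $\{v_1,v_5\}$, $\{v_2,v_4\}$, $\{v_3,v_6\}$ and the exterior triangle is $v_1v_2v_6$.

| $k$ | earlier neighbors of $v_k$ | $l(v_k)$ | $r(v_k)$ | removes | $S_k$ |
|---|---|---|---|---|---|
| 3 | $v_1,v_2$ | $v_1$ | $v_2$ | – | $v_1,v_3,v_2$ |
| 4 | $v_1,v_3$ | $v_1$ | $v_3$ | – | $v_1,v_4,v_3,v_2$ |
| 5 | $v_4,v_3,v_2$ | $v_4$ | $v_2$ | $v_3$ | $v_1,v_4,v_5,v_2$ |
| 6 | $v_1,v_4,v_5,v_2$ | $v_1$ | $v_2$ | $v_4,v_5$ | $v_1,v_6,v_2$ |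

The edge count is $1+2+2+3+4=12$, as it should be. Here $u(v_3)=v_5$, $u(v_4)=u(v_5)=v_6$, and $u(v_1)=u(v_2)=u(v_6)=\top$.

## 3. Arbitrary volumes for every planar graph

The question, posed in the presentation "On Contact Graphs with Cubes and Proportional Boxes": *do all planar graphs have a proper proportional box contact representation?* So someone hands us a planar graph and a positive number for each vertex. We must build boxes with exactly these volumes, touching in positive area along the edges, and not touching at all otherwise. The problem lists three facts that may be used, about internally triangulated 4-connected planar graphs, plane 3-trees and nested outerplanar graphs. None of them is needed, so we leave those classes aside. The answer is yes.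

> **Theorem 1.** Let $G=(V,E)$ be a finite planar graph and $w:V\to\mathbb R_{>0}$. Then $G$ has a proper contact representation by axis-aligned boxes in $\mathbb R^3$ with $\mathrm{vol}(B_v)=w(v)$ for all $v$.

The same construction gives more. Write $w_{\min},w_{\max}$ for the extreme weights.

> **Theorem 2.** Let $G$ be planar and let $\alpha,\beta,\gamma>0$.
> 1. For every $w>0$ there is a proper box-contact representation of $G$ whose side lengths $s_v,t_v,h_v$ (in directions $x,y,z$) satisfy $s_v^\alpha t_v^\beta h_v^\gamma=w(v)$ for all $v$. (Volume is $\alpha=\beta=\gamma=1$.)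
> 2. (Universality.) A single order type realizes all $w$ simultaneously.
> 3. (Weight-independent footprints.) For every $\Lambda\ge1$ there are fixed rectangles $F_v\subset\mathbb R^2$ such that every $w$ with $w_{\max}/w_{\min}\le\Lambda$ is realized by boxes $F_v\times I_v$. Only the intervals $I_v$ depend on $w$.

We prove Theorem 1 in Sections 6–10 and Theorem 2 in Section 11.

## 4. Flat pictures, and $K_4$ as the first obstacle

**Lifting flat pictures.** Suppose $G$ has a contact representation in the *plane* by rectangles $R_v$ with disjoint interiors, where adjacent rectangles share a segment of positive length and non-adjacent ones are disjoint. Then every weight function is easy: put $B_v=R_v\times[0,\,w(v)/\text{area}(R_v)]$. All boxes stand on the floor, so any two of them overlap in the $z$-direction in positive length, and side contacts in the plane become side contacts in space. Volumes are right by construction.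

*The triangle.* Take $R_1=[0,1]\times[0,3]$, $R_2=[1,3]\times[0,1]$, $R_3=[1,2]\times[1,2]$. Then $R_1,R_2$ share $\{1\}\times[0,1]$, $R_1,R_3$ share $\{1\}\times[1,2]$, and $R_2,R_3$ share $[1,2]\times\{1\}$. So the triangle is done for all weights.

The natural plan is to represent every planar graph this way. It stops at four vertices.

**Proposition 3.** $K_4$ has no proper contact representation by rectangles in the plane, for any weights.

*Proof.* Suppose four rectangles with disjoint interiors intersect pairwise. By Helly's theorem on the line, applied to each coordinate separately, the four $x$-intervals share a point and the four $y$-intervals share a point. So the four rectangles share a point $o$. A rectangle containing $o$ contains, near $o$, at least one of the four quadrants at $o$. Since interiors are disjoint, no quadrant is used twice, so each rectangle contains exactly one quadrant near $o$ and therefore has $o$ as a corner. Two rectangles in opposite quadrants meet only in $\{o\}$, which is not a side contact. $\square$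

So dimension 3 cannot be lowered to 2, and the third dimension must be used for contacts, not just for volumes.

## 5. $K_4$ in space: the inequality that volumes can break

For $K_4$ the canonical order gives $S_3=(v_1,v_3,v_2)$, and $v_4$ is inserted between $v_1$ and $v_2$, removing $v_3$. The flat triangle of Section 4 suggests placing $v_k$ to the right of its left parent and behind (larger $y$) its right parent. Removed vertices get lifted onto the vertex that removes them. With evenly spaced coordinates:
$$\begin{aligned}
B_1&=[0,1]\times[0,4]\times[0,\zeta_1], & B_2&=[1,4]\times[0,1]\times[0,\zeta_2],\\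
B_3&=[1,2]\times[1,2]\times[\zeta_4,\zeta_3], & B_4&=[1,3]\times[1,3]\times[0,\zeta_4].
\end{aligned}$$
The volumes force $\zeta_1=w_1/4$, $\zeta_2=w_2/3$, $\zeta_4=w_4/4$, $\zeta_3=\zeta_4+w_3$.

The contacts $12$, $14$, $24$ are between boxes on the floor and are fine. The contact $34$ is in the plane $z=\zeta_4$, over $[1,2]\times[1,2]$. The contact $13$ is in the plane $x=1$, over the $y$-interval $[1,2]$, and requires $[0,\zeta_1]$ and $[\zeta_4,\zeta_3]$ to overlap in positive length, that is, $\zeta_4<\zeta_1$. Likewise $23$ requires $\zeta_4<\zeta_2$. So this picture works *exactly* when $w_4<w_1$ and $3w_4<4w_2$. If $w_4>w_1$, the box $B_3$ floats entirely above $B_1$ and the contact is lost.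

One could name a strictly lightest vertex $v_4$, but that uses the symmetry of $K_4$. Nor can other footprints, fixed in advance, save this scheme: if $w_4/A_4>w_1/A_1$, where $A_i$ is the footprint area, then $B_3$ misses $B_1$.

What we want is the following property: *later neighbors have lower tops*, that is, $\zeta_{v_k}<\zeta_{v_i}$ for every edge $v_iv_k$ with $i<k$. A box whose footprint is enormous has negligible height. So the property will follow if the later vertex of every edge has a footprint larger by a factor that beats $n$ times the weight ratio.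

Can later footprints be that large? The upper right corner $(X_{v_k},Y_{v_k})$ of the footprint is constrained: the contacts will require $X_{v_k}<X_{a_q}$ and $Y_{v_k}<Y_{a_p}$. But along the outer path $X$ increases and $Y$ decreases. So $X_{a_q}$ is the largest $X$ among the neighbors $a_p,\dots,a_q$, and $Y_{a_p}$ is the largest $Y$. The product $X_{a_q}Y_{a_p}$ therefore exceeds *every* product $X_{a_i}Y_{a_i}$ with $p\le i\le q$. Taking $X_{v_k}$ just below $X_{a_q}$ and $Y_{v_k}$ just below $Y_{a_p}$, we get $X_{v_k}Y_{v_k}>X_{a_i}Y_{a_i}$ for all earlier neighbors. To turn "larger" into "larger by any prescribed factor", choose logarithms: put $X_v=M^{\xi_v}$, $Y_v=M^{\eta_v}$, fix the exponents once, and then let $M$ grow. The order relations depend only on the exponents, and the ratios grow without bound.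

*$K_4$ with exponents.* Put $\rho=\xi+\eta$.

| | $v_1$ | $v_2$ | $v_3$ | $v_4$ |
|---|---|---|---|---|
| $\xi$ | $0$ | $2$ | $7/4$ | $15/8$ |
| $\eta$ | $0$ | $-1$ | $-1/4$ | $-1/8$ |
| $\rho$ | $0$ | $1$ | $3/2$ | $7/4$ |

Here $v_3$ is $1/4$ below $\xi_{v_2}=2$ and below $\eta_{v_1}=0$, and $v_4$ is $1/8$ below the same bounds. The numbers $\rho$ increase, so for large $M$ the footprint of $v_4$ dwarfs the others and $\zeta_4<\zeta_1,\zeta_2$ for any given weights.

## 6. Reduction to maximal plane graphs

**Purpose.** Canonical orderings need a maximal plane graph, so we show that every planar $G$ is an *induced* subgraph of a maximal planar graph $G^+$ with at least $4$ vertices.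

Add isolated vertices until there are at least $4$ vertices, and fix a plane drawing.

**Connecting.** While the graph is disconnected, some face has vertices of two different components on its boundary. Otherwise, for each component $K$ consider the union of $K$ with all faces whose boundary meets $K$. These sets are open, cover the plane and are pairwise disjoint, and there are at least two of them, contradicting connectedness of the plane. So pick such a face and $x,y$ on its boundary from different components, and add a new vertex in the face adjacent exactly to $x$ and $y$. The number of components drops.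

**Removing cut vertices.** While the connected graph has a cut vertex $v$, the edges at $v$ lie in at least two blocks. So there are edges $vx,vy$, consecutive in the rotation at $v$, in different blocks; since two blocks share at most one vertex, $x\ne y$. Add a new vertex $z$ in the angle between them, joined to $x$ and $y$ by curves close to $vx$ and $vy$. The new graph contains the cycle $v,x,z,y$, so $vx$, $vy$, $zx$, $zy$ all lie in one block. Adding edges can only merge old blocks, and the new edges create no separate block, so the number of blocks drops. When no cut vertex is left, the graph is 2-connected.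

**Triangulating.** Every face of a 2-connected plane graph is bounded by a cycle. In each face of length at least $4$ (the exterior one included) add a new vertex adjacent to all vertices of its boundary cycle. The result is simple and all faces are triangles.

Every added edge has an endpoint outside the original $V$. Hence no edge between vertices of $V$ was created, and $G$ is induced in $G^+$.

**Transfer.** Give added vertices weight $1$. In a proper proportional representation of $G^+$, delete the boxes of the added vertices. Because $G$ is induced, what remains is a proper proportional representation of $G$.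

From now on $G$ is a maximal plane graph with $n\ge4$ vertices and a canonical ordering, with the notation of Section 2.

## 7. Exponents that grow along edges

**Purpose.** We choose reals $\xi_v,\eta_v$, with $\rho_v=\xi_v+\eta_v$, so that along every $S_k$ the numbers $\xi$ strictly increase and the numbers $\eta$ strictly decrease, and for every $k\ge3$
$$\xi_{a_i}<\xi_{v_k}<\xi_{a_q}\qquad(p\le i<q),\tag{2}$$
$$\eta_{a_i}<\eta_{v_k}<\eta_{a_p}\qquad(p<i\le q),\tag{3}$$
$$\rho_{a_i}<\rho_{v_k}\qquad(p\le i\le q).\tag{4}$$

**Start.** Let $(\xi,\eta)$ be $(0,0)$ for $v_1$ and $(2,-1)$ for $v_2$. Along $S_2$, $\xi$ increases and $\eta$ decreases, and $\rho_{v_1}=0<1=\rho_{v_2}$.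

**Insertion of $v_k$.** Suppose the monotonicity holds along $S_{k-1}=(a_1,\dots,a_m)$. Put
$$\xi_{v_k}=\xi_{a_q}-\delta,\qquad \eta_{v_k}=\eta_{a_p}-\delta,\qquad \delta>0\text{ small}.$$

- If $\delta<\xi_{a_q}-\xi_{a_{q-1}}$, then for $p\le i<q$ we have $\xi_{a_i}\le\xi_{a_{q-1}}<\xi_{v_k}<\xi_{a_q}$, which is (2).
- If $\delta<\eta_{a_p}-\eta_{a_{p+1}}$, then for $p<i\le q$ we have $\eta_{a_i}\le\eta_{a_{p+1}}<\eta_{v_k}<\eta_{a_p}$, which is (3).
- For $p\le i\le q$ we have $\xi_{a_i}\le\xi_{a_q}$ and $\eta_{a_i}\le\eta_{a_p}$. At least one inequality is strict: equality in both would need $i=q$ and $i=p$, but $p<q$. So $\rho_{a_i}<\xi_{a_q}+\eta_{a_p}$. Since $\rho_{v_k}=\xi_{a_q}+\eta_{a_p}-2\delta$, condition (4) holds for small $\delta$.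

By (1), the only new neighbors on $S_k$ are $a_p,v_k$ and $v_k,a_q$. By (2), $\xi_{a_p}<\xi_{v_k}<\xi_{a_q}$, and by (3), $\eta_{a_p}>\eta_{v_k}>\eta_{a_q}$. So monotonicity holds along $S_k$, and the induction continues.

Every edge other than $v_1v_2$ joins some $v_k$ to one of its $a_i$, $p\le i\le q$. Hence $\rho_{v_i}<\rho_{v_k}$ **for every edge** $v_iv_k$ with $i<k$.

## 8. The boxes, and tops that decrease along edges

**Purpose.** We define boxes of the exact volumes and prove the property isolated in Section 5.

Let $\sigma>0$ be the minimum of the following finitely many positive numbers: all $\xi_{v_k}-\xi_{l(v_k)}$ and $\eta_{v_k}-\eta_{r(v_k)}$ for $k\ge3$; the number $\xi_{v_2}-\xi_{v_1}$; and $\rho_{v_k}-\rho_{v_i}$ over all edges $v_iv_k$, $i<k$. Fix $M>1$ with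
$$M^\sigma>4n\,w_{\max}/w_{\min}.\tag{5}$$
Put $X_v=M^{\xi_v}$ and $Y_v=M^{\eta_v}$. For the two initial vertices use the conventions $X_{l(v_1)}=0$, $l(v_2)=v_1$ (so $X_{l(v_2)}=X_{v_1}$), and $Y_{r(v_1)}=Y_{r(v_2)}=0$. Define
$$F_v=[X_{l(v)},X_v]\times[Y_{r(v)},Y_v],\qquad A_v=\text{area}(F_v),\qquad h_v=w(v)/A_v,$$
$$\zeta_\top=0,\qquad \zeta_v=\zeta_{u(v)}+h_v,\qquad B_v=F_v\times[\zeta_{u(v)},\zeta_v].\tag{6}$$
The $\zeta_v$ are defined recursively from $v_n$ downwards, since $u(v)$ is later than $v$ or equals $\top$. All sides are positive (for $k\ge3$ by (2) and (3)), and $\mathrm{vol}(B_v)=A_vh_v=w(v)$ exactly.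

*Example.* For the octahedron of Section 2, writing $X_i$ for $X_{v_i}$ and so on:
$$\begin{aligned}
B_1&=[0,X_1]\times[0,Y_1]\times[0,\zeta_1], & B_2&=[X_1,X_2]\times[0,Y_2]\times[0,\zeta_2],\\
B_3&=[X_1,X_3]\times[Y_2,Y_3]\times[\zeta_5,\zeta_3], & B_4&=[X_1,X_4]\times[Y_3,Y_4]\times[\zeta_6,\zeta_4],\\
B_5&=[X_4,X_5]\times[Y_2,Y_5]\times[\zeta_6,\zeta_5], & B_6&=[X_1,X_6]\times[Y_2,Y_6]\times[0,\zeta_6].
\end{aligned}$$
Conditions (2), (3) give $X_1<X_4<X_3<X_5<X_6<X_2$ and $Y_2<Y_3<Y_5<Y_4<Y_6<Y_1$. The three non-adjacent pairs are separated in three different ways: $B_1,B_5$ in the $x$-direction ($X_1<X_4$), $B_2,B_4$ in the $y$-direction ($Y_2<Y_3$), and $B_3,B_6$ in the $z$-direction ($\zeta_6<\zeta_5$).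

**Size of the heights.** By (5), $M^{-\sigma}\le\frac12$. For $k\ge3$ the $x$-side of $F_{v_k}$ is
$$X_{v_k}-X_{l(v_k)}=X_{v_k}\bigl(1-M^{-(\xi_{v_k}-\xi_{l(v_k)})}\bigr)\ge X_{v_k}(1-M^{-\sigma})\ge\tfrac12X_{v_k},$$
and in the same way the $y$-side is at least $\frac12Y_{v_k}$. For $v_2$ the $x$-side is $X_{v_2}-X_{v_1}\ge\frac12X_{v_2}$, because $\sigma\le\xi_{v_2}-\xi_{v_1}$; the $y$-side is $Y_{v_2}$. For $v_1$ the sides are $X_{v_1}$ and $Y_{v_1}$. No side of $F_v$ exceeds $X_v$, respectively $Y_v$. So $\frac14M^{\rho_v}\le A_v\le M^{\rho_v}$, and
$$w(v)M^{-\rho_v}\le h_v\le4\,w(v)M^{-\rho_v}\qquad\text{for all }v.\tag{7}$$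

**Claim.** If $v_iv_k\in E$ and $i<k$, then
$$\zeta_{v_k}<\zeta_{v_i}.\tag{8}$$

*Proof.* Unwinding (6), $\zeta_{v_k}$ is the sum of $h_v$ over the chain $v_k,\ u(v_k),\ u(u(v_k)),\dots$, stopped before $\top$. The chain has at most $n$ members. Along it $\rho$ increases by (4), since $u(v)$ removes $v$ and is thus a later neighbor of $v$. So by (7) each term is at most $4w_{\max}M^{-\rho_{v_k}}$. By the choice of $\sigma$, $\rho_{v_k}\ge\rho_{v_i}+\sigma$. Hence
$$\zeta_{v_k}\le4n\,w_{\max}M^{-\rho_{v_k}}\le4n\,w_{\max}M^{-\sigma}M^{-\rho_{v_i}}<w_{\min}M^{-\rho_{v_i}}\le h_{v_i}\le\zeta_{v_i},$$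
where the strict inequality is (5), and the next one is the lower bound in (7). $\square$

Weights enter the rest of the argument only through (8). Sections 9 and 10 use nothing but the combinatorics of the ordering, the monotonicity along the paths, (2), (3), the form (6) of the boxes with positive $h_v$, and (8).

## 9. Four facts about the outer path

**Purpose.** We collect the inequalities that make facets overlap.

**(F1)** Along each $S_k$, $X$ strictly increases and $Y$ strictly decreases. This is the monotonicity of the exponents, since $M>1$.

**(F2)** If $u(v)=v'\ne\top$, then $X_v<X_{v'}$, $Y_v<Y_{v'}$ and $\zeta_v>\zeta_{v'}$. Indeed, if $v'=v_k$, then $v=a_j$ with $p<j<q$, so (2) and (3) apply with $i=j$. And $\zeta_v=\zeta_{v'}+h_v>\zeta_{v'}$.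

**(F3)** If $a,a'$ are consecutive in this order in $S_k$ ($k\ge2$), then $Y_{r(a)}\le Y_{a'}$ and $X_{l(a')}\le X_a$.

*Proof.* Induction on $k$. For $S_2=(v_1,v_2)$ we have $Y_{r(v_1)}=0\le Y_{v_2}$ and $X_{l(v_2)}=X_{v_1}$. By (1), passing from $S_{k-1}$ to $S_k$ creates only two new consecutive pairs.

- For $(a_p,v_k)$: the pair $(a_p,a_{p+1})$ is consecutive in $S_{k-1}$, so $Y_{r(a_p)}\le Y_{a_{p+1}}$ by induction, and $Y_{a_{p+1}}<Y_{v_k}$ by (3). Also $X_{l(v_k)}=X_{a_p}$.
- For $(v_k,a_q)$: $Y_{r(v_k)}=Y_{a_q}$. The pair $(a_{q-1},a_q)$ is consecutive in $S_{k-1}$, so $X_{l(a_q)}\le X_{a_{q-1}}$ by induction, and $X_{a_{q-1}}<X_{v_k}$ by (2). $\square$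

**(F4)** If $v_k$ ($k\ge3$) is inserted between $a_p$ and $a_q$, then $\zeta_{u(a_p)}<\zeta_{v_k}$ and $\zeta_{u(a_q)}<\zeta_{v_k}$.

This is the least obvious fact. It says that the *bottom* of a parent's box is below the top of $v_k$. In the octahedron, $v_4$ has right parent $v_3$, and the box $B_3$ starts at height $\zeta_5$; it can touch $B_4$ because $v_5$ is a later neighbor of $v_4$. In general the later neighbor is reached in several steps.

*Proof for $a_p$.* If $u(a_p)=\top$, the claim is $0<\zeta_{v_k}$. Otherwise list the distinct successors $t_0=v_k,t_1,\dots,t_s$ of $a_p$ in the paths $S_k,S_{k+1},\dots$, until $a_p$ is removed. By (1), while $a_p$ stays on the path, its successor changes only when a new vertex with left parent $a_p$ is inserted. That new vertex is $t_{j+1}$. Its neighbors on the path start with $a_p$ and include at least one more vertex, so they include the old successor $t_j$. So $t_{j+1}$ is a later neighbor of $t_j$, and $\zeta_{t_{j+1}}<\zeta_{t_j}$ by (8). Finally $u(a_p)$ removes $a_p$, so $a_p$ is strictly inside its interval of neighbors, and both path-neighbors of $a_p$ at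 that time are adjacent to $u(a_p)$. One of them is $t_s$, which is older than $u(a_p)$. By (8),
$$\zeta_{u(a_p)}<\zeta_{t_s}\le\zeta_{t_0}=\zeta_{v_k}.$$

*Proof for $a_q$.* If $u(a_q)=\top$, the claim is $0<\zeta_{v_k}$. Otherwise list the distinct predecessors $t_0=v_k,t_1,\dots,t_s$ of $a_q$ in $S_k,S_{k+1},\dots$ until $a_q$ is removed. The predecessor changes only when a new vertex $t_{j+1}$ with right parent $a_q$ is inserted. Its interval of at least two neighbors ends with $a_q$, so it contains the old predecessor $t_j$, and $\zeta_{t_{j+1}}<\zeta_{t_j}$ by (8). The vertex $u(a_q)$ is adjacent to both path-neighbors of $a_q$, in particular to $t_s$, so $\zeta_{u(a_q)}<\zeta_{t_s}\le\zeta_{v_k}$ by (8). $\square$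

## 10. Checking every pair of boxes

**Purpose.** We show that adjacent pairs have side contacts and non-adjacent pairs are disjoint.

**The pair $v_1,v_2$ (adjacent).** The boxes are $[0,X_{v_1}]\times[0,Y_{v_1}]\times[0,\zeta_{v_1}]$ and $[X_{v_1},X_{v_2}]\times[0,Y_{v_2}]\times[0,\zeta_{v_2}]$. They lie on opposite sides of $x=X_{v_1}$, and their $y$- and $z$-intervals all start at $0$. So this is a side contact.

Now let $k\ge3$ and $i<k$, with $S_{k-1}=(a_1,\dots,a_m)$ and $v_k$ inserted between $a_p$ and $a_q$. The vertex $v_i$ either is on $S_{k-1}$ or has been removed before step $k$.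

**Case A: $v_i=a_j$ lies on $S_{k-1}$.** It is adjacent to $v_k$ exactly when $p\le j\le q$.

- **$j<p$ (non-adjacent).** By (F1), $X_{a_j}<X_{a_p}=X_{l(v_k)}$. Since $B_{v_i}\subset\{x\le X_{a_j}\}$ and $B_{v_k}\subset\{x\ge X_{l(v_k)}\}$, the boxes are disjoint.

- **$j>q$ (non-adjacent).** By (F1), $Y_{a_j}<Y_{a_q}=Y_{r(v_k)}$. Since $B_{v_i}\subset\{y\le Y_{a_j}\}$ and $B_{v_k}\subset\{y\ge Y_{r(v_k)}\}$, the boxes are disjoint.

- **$j=p$ (adjacent).** The plane $x=X_{a_p}$ contains the right facet of $B_{a_p}$ and the left facet of $B_{v_k}$, with the boxes on opposite sides. The $y$-intervals are $[Y_{r(a_p)},Y_{a_p}]$ and $[Y_{r(v_k)},Y_{v_k}]$. The smaller right end is $Y_{v_k}$, by (3). It exceeds both left ends: $Y_{r(v_k)}<Y_{v_k}$, and $Y_{r(a_p)}\le Y_{a_{p+1}}<Y_{v_k}$ by (F3) and (3). The $z$-intervals are $[\zeta_{u(a_p)},\zeta_{a_p}]$ and $[\zeta_{u(v_k)},\zeta_{v_k}]$. The smaller right end is $\zeta_{v_k}$, by (8). It exceeds both left ends: $\zeta_{u(v_k)}<\zeta_{v_k}$, and $\zeta_{u(a_p)}<\zeta_{v_k}$ by (F4). So this is a side contact.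

- **$j=q$ (adjacent).** The plane $y=Y_{a_q}$ contains the facet of $B_{a_q}$ with largest $y$ and, since $Y_{r(v_k)}=Y_{a_q}$, the facet of $B_{v_k}$ with smallest $y$. The boxes are on opposite sides. The $x$-intervals are $[X_{l(a_q)},X_{a_q}]$ and $[X_{l(v_k)},X_{v_k}]$. The smaller right end is $X_{v_k}$, by (2). It exceeds both left ends: $X_{l(v_k)}<X_{v_k}$, and $X_{l(a_q)}\le X_{a_{q-1}}<X_{v_k}$ by (F3) and (2). The $z$-intervals are $[\zeta_{u(a_q)},\zeta_{a_q}]$ and $[\zeta_{u(v_k)},\zeta_{v_k}]$. The smaller right end is $\zeta_{v_k}$ by (8), and it exceeds both left ends by (F4) and by $h_{v_k}>0$. So this is a side contact.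

- **$p<j<q$ (adjacent).** Here $u(v_i)=v_k$, so $B_{v_i}$ has $z$-interval $[\zeta_{v_k},\zeta_{v_i}]$ and $B_{v_k}$ has $[\zeta_{u(v_k)},\zeta_{v_k}]$. Both have a facet in $z=\zeta_{v_k}$, on opposite sides. The $x$-intervals are $[X_{l(v_i)},X_{v_i}]$ and $[X_{a_p},X_{v_k}]$. By (F2) the smaller right end is $X_{v_i}$. It exceeds $X_{l(v_i)}$, and it exceeds $X_{a_p}$ by (F1). The $y$-intervals are $[Y_{r(v_i)},Y_{v_i}]$ and $[Y_{a_q},Y_{v_k}]$. By (F2) the smaller right end is $Y_{v_i}$. It exceeds $Y_{r(v_i)}$, and it exceeds $Y_{a_q}$ by (F1). So this is a side contact.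

**Case B: $v_i\notin S_{k-1}$ (non-adjacent, since all earlier neighbors of $v_k$ are on $S_{k-1}$).** Then $v_i$ was removed before step $k$. Follow the chain $v_i,\ u(v_i),\ u(u(v_i)),\dots$ to its last vertex $y$ with index at most $k-1$. Since $u(v_i)$ has index at most $k-1$, we have $y\ne v_i$. The vertex $y$ has been inserted by step $k-1$, and it is removed at step $k$ or later, or never. So $y=a_j\in S_{k-1}$ for some $j$. Applying (F2) along the chain gives
$$X_{v_i}<X_y,\qquad Y_{v_i}<Y_y,\qquad \zeta_{u(v_i)}\ge\zeta_y.$$

- If $j\le p$: $X_{v_i}<X_{a_j}\le X_{a_p}=X_{l(v_k)}$. So $B_{v_i}$ and $B_{v_k}$ are separated in the $x$-direction and disjoint.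
- If $j\ge q$: $Y_{v_i}<Y_{a_j}\le Y_{a_q}=Y_{r(v_k)}$. So they are separated in the $y$-direction and disjoint.
- If $p<j<q$: $v_k$ is a later neighbor of $y$, so $\zeta_{u(v_i)}\ge\zeta_y>\zeta_{v_k}$ by (8). Since $B_{v_i}\subset\{z\ge\zeta_{u(v_i)}\}$ and $B_{v_k}\subset\{z\le\zeta_{v_k}\}$, they are disjoint.

All pairs are checked, and all volumes are exactly $w(v)$. With the reduction of Section 6, **Theorem 1 is proved.** $\blacksquare$

## 11. Other exponents, one order type, fixed footprints

We prove Theorem 2 by running the construction again with three changes.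

**Reduction.** Pass to a maximal planar $G^+$ as in Section 6, but give the added vertices weight $w_{\min}$. The ratio $w_{\max}/w_{\min}$ is unchanged, and deleting boxes preserves all three conclusions (a weak order restricts to the remaining facets). So let $G$ be maximal plane with $n\ge4$ vertices and a fixed canonical ordering.

**Exponents.** The purpose is to get (2), (3), (4) for
$$\rho_v=(\alpha\xi_v+\beta\eta_v)/\gamma,$$
and in addition to make all $\rho_v$ pairwise distinct. Start with $(0,0)$ for $v_1$ and $(1+\beta/\alpha,-1)$ for $v_2$. Then $\xi$ increases and $\eta$ decreases along $S_2$, and $\rho_{v_1}=0<\alpha/\gamma=\rho_{v_2}$. Insert $v_k$ as before, with $\xi_{v_k}=\xi_{a_q}-\delta$ and $\eta_{v_k}=\eta_{a_p}-\delta$. Conditions (2), (3) and the monotonicity hold for small $\delta$ by the argument of Section 7. For $p\le i\le q$ the inequalities $\xi_{a_i}\le\xi_{a_q}$, $\eta_{a_i}\le\eta_{a_p}$ are not both equalities, so $\alpha\xi_{a_i}+\beta\eta_{a_i}<\alpha\xi_{a_q}+\beta\eta_{a_p}$. Since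
$$\rho_{v_k}=\frac{\alpha\xi_{a_q}+\beta\eta_{a_p}}{\gamma}-\frac{\alpha+\beta}{\gamma}\,\delta,$$
(4) holds for small $\delta$. Moreover $\rho_{v_k}$ is a strictly decreasing affine function of $\delta$. So only finitely many $\delta$ make $\rho_{v_k}$ equal to an earlier $\rho_v$, and we avoid them.

**Boxes.** In the definition of $\sigma$, replace the differences of $\rho$ over edges by $|\rho_v-\rho_{v'}|$ over *all* pairs $v\neq v'$; these are positive. Choose $M>1$ with
$$M^\sigma>\max\bigl\{2,\;2^{(\alpha+\beta)/\gamma}\,n\,(w_{\max}/w_{\min})^{1/\gamma}\bigr\}.\tag{9}$$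
Define $X_v,Y_v,F_v$ as in Section 8, let $s_v,t_v$ be the sides of $F_v$, put
$$h_v=\bigl(w(v)/(s_v^\alpha t_v^\beta)\bigr)^{1/\gamma},$$
and define $\zeta_v$, $B_v$ by (6). Then $s_v^\alpha t_v^\beta h_v^\gamma=w(v)$ exactly. As in Section 8, $M^{-\sigma}\le\frac12$ gives $\frac12X_v\le s_v\le X_v$ and $\frac12Y_v\le t_v\le Y_v$. Since $X_v^\alpha Y_v^\beta=M^{\gamma\rho_v}$,
$$w(v)^{1/\gamma}M^{-\rho_v}\le h_v\le2^{(\alpha+\beta)/\gamma}\,w(v)^{1/\gamma}M^{-\rho_v}.\tag{10}$$

**Order of the tops.** We claim that $\rho_v<\rho_{v'}$ implies $\zeta_{v'}<\zeta_v$, for *all* pairs $v,v'$. The number $\zeta_{v'}$ is a sum of at most $n$ heights along a chain on which $\rho$ increases, and $\rho_{v'}\ge\rho_v+\sigma$. So by (10) and (9)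
$$\begin{aligned}
\zeta_{v'}&\le n\,2^{(\alpha+\beta)/\gamma}w_{\max}^{1/\gamma}M^{-\rho_{v'}}
\le n\,2^{(\alpha+\beta)/\gamma}w_{\max}^{1/\gamma}M^{-\sigma}M^{-\rho_v}\\
&<w_{\min}^{1/\gamma}M^{-\rho_v}\le h_v\le\zeta_v.
\end{aligned}$$

**Conclusion 1.** For an edge $v_iv_k$ with $i<k$ we have $\rho_{v_i}<\rho_{v_k}$ by (4), or by the start values for $v_1v_2$. So (8) holds. As noted at the end of Section 8, Sections 9 and 10 use only (2), (3), (6), (8), the monotonicity and the combinatorics of the ordering, all of which we have. So the $B_v$ form a proper contact representation.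

**Conclusion 3.** The numbers $\xi_v,\eta_v,\sigma$ do not depend on $w$. Given $\Lambda$, choose $M$ so that (9) holds with $\Lambda$ in place of $w_{\max}/w_{\min}$. This $M$ serves every $w$ with $w_{\max}/w_{\min}\le\Lambda$, and the rectangles $F_v$ depend only on $\xi,\eta,M$. So they are fixed, and only the intervals $[\zeta_{u(v)},\zeta_v]$ vary.

**Conclusion 2.** The $x$-coordinates of facets are $0$ and the positive numbers $X_v$, which are ordered as the $\xi_v$. The $y$-coordinates are $0$ and the positive numbers $Y_v$, ordered as the $\eta_v$. The $z$-coordinates are $0$ and the positive numbers $\zeta_v$, ordered oppositely to the $\rho_v$ by the claim just proved; here it matters that *all* pairs are compared and that the $\rho_v$ are distinct. Which coordinate belongs to which facet is determined by $l,r,u$. None of this depends on $w$ or on $M$, so one order type serves all $w$. $\blacksquare$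

## 12. A non-planar graph that also has all proportional representations

Proposition 3 showed that three dimensions are necessary. Planarity, on the other hand, is sufficient but not necessary, as the following example shows.

Divide the square $[0,3]^2$ into five rectangles as a pinwheel:
$$R_0=[1,2]\times[1,2],\quad R_1=[0,2]\times[0,1],\quad R_2=[2,3]\times[0,2],\quad R_3=[1,3]\times[2,3],\quad R_4=[0,1]\times[1,3].$$
The central $R_0$ shares a full side with each of $R_1,\dots,R_4$. Cyclically consecutive outer rectangles share segments: $\{2\}\times[0,1]$ for $R_1,R_2$; $[2,3]\times\{2\}$ for $R_2,R_3$; $\{1\}\times[2,3]$ for $R_3,R_4$; $[0,1]\times\{1\}$ for $R_4,R_1$. Opposite outer rectangles are disjoint: $R_1,R_3$ have $y$-intervals $[0,1]$ and $[2,3]$, and $R_2,R_4$ have $x$-intervals $[2,3]$ and $[0,1]$. So the side-contact graph is the wheel $W_4$, a hub joined to a 4-cycle.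

Given any weights, erect on each $R_i$ a box with base at $z=0$ and height (weight)/(area). As in Section 4 this is a proper proportional representation of $W_4$. Now put one further box under the whole square, with top at $z=0$ and thickness (weight)/$9$. It has a side contact with each of the five boxes. So $W_4$ plus a vertex joined to everything has a proper proportional representation for every weight function.

This graph is not planar. It has $6$ vertices and $8+5=13$ edges, while a simple planar graph on $6$ vertices has at most $3\cdot6-6=12$ edges.
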